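\title{Solvable groups with poly-context-free word problem}

\begin{abstract}
A language is poly-context-free if it is an intersection of finitely many context-free languages. We prove that a finitely generated solvable group has a poly-context-free word problem if and only if it is virtually abelian, and that $n$ context-free languages suffice exactly when the free abelian rank is at most $n$. The same holds for finitely generated elementary amenable groups with a finite series whose factors are abelian or of finite exponent. The main step shows that if the word problem of a group is an intersection of $n$ context-free languages, and the group satisfies a law whose letters cannot be covered by $n$ noncrossing systems of pairs, then the group has no free subsemigroup of rank $2$.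
\end{abstract}

\section{Introduction}

Let $G$ be a group and let $\Sigma\subseteq G$ be a finite set that generates $G$ as a monoid, for instance a finite generating set closed under inverses. The \emph{word problem} $\mathrm{WP}(G,\Sigma)$ is the language of all words in $\Sigma^*$ that represent the identity of $G$. To place it in a class of languages is to say what kind of memory a machine needs in order to recognize the trivial words. A language is \emph{context-free} if it is accepted by a nondeterministic pushdown automaton, that is, a finite automaton with one stack. For $n\ge1$, a language is \emph{$n$-CF} if it is an intersection of $n$ context-free languages, and it is \emph{poly-context-free} (\emph{poly-CF}) if it is $n$-CF for some $n$. An $n$-CF language is tested by $n$ pushdown automata that read the same word, cannot communicate, and must all accept. Whether $\mathrm{WP}(G,\Sigma)$ is $n$-CF does not depend on $\Sigma$ (Lemma~\ref{lem:sub}), so we speak of $n$-CF and poly-CF groups and write $\mathrm{WP}(G)$.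

Which groups are poly-CF? A finitely generated free group is $1$-CF: the stack holds the freely reduced form of the prefix read so far, and the word is accepted if the stack is empty at the end. If $G$ is $n$-CF and $H$ is $m$-CF, then $G\times H$ is $(n+m)$-CF: a word in the generators of $G$ and $H$ is trivial if and only if its $G$-letters and its $H$-letters separately form trivial words, so $n$ automata ignore the $H$-letters and $m$ automata ignore the $G$-letters. Hence a direct product of $n$ finitely generated free groups is $n$-CF, and so is $\mathbb Z^n$. These examples contain few solvable groups. A solvable subgroup of a free group is free, hence cyclic, so a solvable subgroup of a direct product of free groups has cyclic projections and is abelian. One is led to guess that, up to finite index, no other solvable groups occur. This is Conjecture~6.13 of \cite{StAndrews}: \emph{a finitely generated solvable group has a poly-CF word problem if and only if it is virtually abelian}. The statement is known for polycyclic groups (fact (F2) in Section~\ref{sec:background}). The following group shows what remains.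

\begin{example}\label{ex:affine}
Let $G$ be generated by the maps $a(x)=2x$ and $b(x)=2x+1$ of $\mathbb Q$. Commutators of affine maps are translations, so $G$ is metabelian. The maps $a^{-j}(ba^{-1})a^{j}\colon x\mapsto x+2^{-j}$ generate a subgroup isomorphic to $\mathbb Z[1/2]$, which is not finitely generated, so $G$ is not polycyclic. If $g_i(x)=2x+\delta_i$ with $\delta_i\in\{0,1\}$, then $g_1\cdots g_L(x)=2^Lx+\sum_i\delta_i2^{i-1}$, and this map determines $L$ and all $\delta_i$. Thus distinct positive words in $a,b$ are distinct elements of $G$, just as in a free group; but $G$ has many more trivial words than a free group.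
\end{example}

We prove the conjecture. The \emph{rank} of a finitely generated virtually abelian group is the rank of its free abelian subgroups of finite index. A \emph{one-counter language} is a language accepted by a pushdown automaton whose stack alphabet has one symbol besides the bottom marker.

\begin{theorem}\label{thm:A}
A finitely generated solvable group has a poly-CF word problem if and only if it is virtually abelian.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge1$ and let $G$ be a finitely generated solvable group. The following are equivalent:
\begin{enumerate}
\item[(i)] $\mathrm{WP}(G)$ is an intersection of $n$ context-free languages;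
\item[(ii)] $\mathrm{WP}(G)$ is an intersection of $n$ one-counter languages;
\item[(iii)] $G$ is virtually abelian of rank at most $n$.
\end{enumerate}
\end{theorem}

So for solvable groups a stack is worth no more than a counter, and the number of stacks needed is governed by the rank: $\mathbb Z^n$ is $n$-CF, and for $n\ge2$ it is not $(n-1)$-CF. The \emph{elementary amenable} groups form the smallest class that contains all finite and all abelian groups and is closed under subgroups, quotients, extensions and directed unions.

\begin{theorem}\label{thm:C}
The equivalence in Theorem~\ref{thm:B} holds for every finitely generated elementary amenable group $G$ that has a finite series $1=G_0\trianglelefteq G_1\trianglelefteq\dots\trianglelefteq G_l=G$ in which each factor is abelian or of finite exponent. In particular it holds for all finitely generated virtually solvable groups.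
\end{theorem}

The proof exploits the tension seen in Example~\ref{ex:affine}. By a theorem of Rosenblatt, a finitely generated solvable group is virtually nilpotent, a case settled by (F2), or has two elements $a,b$ that generate a free subsemigroup. In the second case the elements $a^{k_1}b\cdots a^{k_K}b$ remember all their exponents. We substitute such elements for the variables of a law of $G$ and obtain a large family of trivial words. A stack compares exponents only in a nested pattern. Section~\ref{sec:Z2} shows this for $\mathbb Z^2$, and Section~\ref{sec:linear} turns it into linear algebra: near a suitable trivial word, each automaton imposes linear equations on sets of exponents that do not interleave. In Section~\ref{sec:main} we show that if the repeated variables of the law cross each other often enough, then one substituted element is subject to a bounded number of equations, so that it can be changed without any automaton noticing. Section~\ref{sec:laws} constructs such laws, and Section~\ref{sec:proofs} proves the theorems and gives consequences for solvable subgroups of poly-CF groups and for linear groups.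

\section{Background}\label{sec:background}

Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $\mathbf e_1,\dots,\mathbf e_M$ is the standard basis of $\mathbb Q^M$.

\subsection*{Languages}
Context-free languages are closed under images and inverse images under homomorphisms of free monoids, and under intersection with regular languages. One-counter languages are context-free, and they too are closed under inverse images: on reading a letter $\sigma$, the new automaton simulates the old one on the word $\varphi(\sigma)$, with the same stack alphabet.

\begin{lemma}\label{lem:sub}
If $\mathrm{WP}(G,\Sigma)$ is $n$-CF and $\Sigma'$ is a finite monoid generating set of a subgroup $H\le G$, then $\mathrm{WP}(H,\Sigma')$ is $n$-CF. Hence being $n$-CF is independent of the generating set and passes to finitely generated subgroups. The same holds for intersections of $n$ one-counter languages.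
\end{lemma}

\begin{proof}
Let $\varphi\colon\Sigma'^*\to\Sigma^*$ be a homomorphism that sends each letter to a word representing it. If $\mathrm{WP}(G,\Sigma)=L_1\cap\dots\cap L_n$, then $\mathrm{WP}(H,\Sigma')=\varphi^{-1}(L_1)\cap\dots\cap\varphi^{-1}(L_n)$.
\end{proof}

A \emph{linear set} in $\mathbb N^M$ is a set $c+\mathbb N R=\{c+\sum_{p\in R}a_pp: a_p\in\mathbb N\}$ with $c\in\mathbb N^M$ and $R\subset\mathbb N^M$ finite; the elements of $R$ are its \emph{periods}. A \emph{semilinear set} is a finite union of linear sets. A set $R\subset\mathbb N^M$ is \emph{stratified} if every $p\in R$ has at most two nonzero coordinates and there are no $p,p'\in R$ and $i<j<k<l$ with $p_ip'_jp_kp'_l\ne0$. Draw an arc from $i$ to $k$ above the line for each $p\in R$ with support $\{i,k\}$; the second condition says that arcs may be nested, lie side by side or share an end, but do not cross. Subsets of stratified sets are stratified. We call $S\subseteq\mathbb N^M$ \emph{stratified semilinear} if it is a finite union of linear sets, each with a stratified set of periods.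

\begin{theorem}[Ginsburg--Spanier \cite{GS}; see {\cite[Ch.~5]{Gi}}]\label{thm:GS}
If $\alpha_1,\dots,\alpha_M$ are distinct letters and $L\subseteq\alpha_1^*\cdots\alpha_M^*$ is context-free, then $\{k\in\mathbb N^M:\alpha_1^{k_1}\cdots\alpha_M^{k_M}\in L\}$ is stratified semilinear. Finite intersections of semilinear sets are semilinear.
\end{theorem}

Informally, a period records a stretch of letters that is pushed on the stack at one place and popped at another, and the last-in-first-out rule forbids crossings. We apply the theorem in the following form.

\begin{lemma}\label{lem:exp}
Let $L\subseteq\Sigma^*$ be context-free and let $U_0,A_1,U_1,\dots,A_M,U_M\in\Sigma^*$. Then $S=\{k\in\mathbb N^M:U_0A_1^{k_1}U_1\cdots A_M^{k_M}U_M\in L\}$ is stratified semilinear.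
\end{lemma}

\begin{proof}
Take new letters $\alpha_1,\dots,\alpha_M,\beta_0,\dots,\beta_M$ and the homomorphism $h$ with $h(\alpha_u)=A_u$, $h(\beta_u)=U_u$. The language $h^{-1}(L)\cap\beta_0\alpha_1^*\beta_1\cdots\alpha_M^*\beta_M$ is context-free. Its image under the homomorphism that erases the $\beta_u$ is the context-free language $\{\alpha_1^{k_1}\cdots\alpha_M^{k_M}:k\in S\}$, to which Theorem~\ref{thm:GS} applies.
\end{proof}

In a word over $\Sigma$, a symbol $g^{k}$ or $g^{-k}$ with $g\in G$, $k\in\mathbb N$ means the $k$-th power of a fixed word that represents $g$ or $g^{-1}$.

\subsection*{Groups}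
Elements $a,b\in G$ generate a \emph{free subsemigroup of rank $2$} if distinct nonempty positive words in $a,b$ represent distinct elements of $G$. We use the following known results without proof.
\begin{enumerate}
\item[(F1)] For $n\ge1$, the word problem of a finitely generated group is an intersection of $n$ one-counter languages if and only if the group is virtually abelian of rank at most $n$.
\item[(F2)] A polycyclic group, or a finitely generated nilpotent group, is poly-CF if and only if it is virtually abelian.
\item[(F3)] (Rosenblatt \cite{Ro}.) A finitely generated solvable group is virtually nilpotent or contains a free subsemigroup of rank $2$.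
\item[(F4)] (Chou \cite{Ch}.) The same dichotomy holds for finitely generated elementary amenable groups.
\end{enumerate}
For $\mathbb Z^n$ the ``if'' part of (F1) is visible: the $i$-th automaton keeps the absolute value of the exponent sum of the $i$-th basis element on its counter and the sign in its state. Fact (F4) is needed only for Theorem~\ref{thm:C} and its corollaries.

\section{One stack and two crossing comparisons}\label{sec:Z2}

We show by hand that $\mathbb Z^2$, with basis $a,b$, is not $1$-CF. The word $a^{k_1}b^{k_2}a^{-k_3}b^{-k_4}$ is trivial exactly when $k$ lies in
\[
D=\{(i,j,i,j):i,j\in\mathbb N\}.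
\]
If the word problem were context-free, $D$ would be stratified semilinear by Lemma~\ref{lem:exp}. Let $c+\mathbb NR\subseteq D$ with $R$ stratified, and let $p\in R$. Since $c$ and $c+p$ lie in $D$, the period has the form $p=(i,j,i,j)$, and since it has at most two nonzero coordinates, $i=0$ or $j=0$. The vectors $(i,0,i,0)$ and $(0,j,0,j)$ with $i,j>0$ cross, so only one of the two kinds occurs in $R$. In the coordinates $(i,j)$ on $D$, the linear set therefore lies on a horizontal or a vertical line. Finitely many such lines do not cover $\mathbb N^2$, a contradiction.

With several languages the argument breaks at its first step. Each language gives a set $S_i$ that contains $D$ but is larger, and its periods need not resemble elements of $D$.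

\begin{example}\label{ex:sum}
The set $S=\{k\in\mathbb N^4:k_1+k_2=k_3+k_4\}$ contains $D$, and it is stratified semilinear. Let $R=\{\mathbf e_1+\mathbf e_4,\mathbf e_1+\mathbf e_3,\mathbf e_2+\mathbf e_3\}$ and $R'=\{\mathbf e_1+\mathbf e_4,\mathbf e_2+\mathbf e_4,\mathbf e_2+\mathbf e_3\}$. Both are stratified subsets of $S$, since neither contains both arcs $\{1,3\}$ and $\{2,4\}$. A point $k\in S$ with $k_1\ge k_4$ is the combination of $R$ with coefficients $k_4,\ k_1-k_4,\ k_2$, and a point with $k_1\le k_4$ is the combination of $R'$ with coefficients $k_1,\ k_4-k_1,\ k_3$. So $S=\mathbb NR\cup\mathbb NR'$.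
\end{example}

Thus a stack can say something about both crossing comparisons $k_1=k_3$ and $k_2=k_4$, but in this example only by merging them into a single equation. The next section shows that this is the general picture.

\section{From stratified sets to linear equations}\label{sec:linear}

Fix $M\ge1$ and a \emph{labeling} $\ell$, that is, a map from $\{1,\dots,M\}$ to some set. Let $\Delta\subseteq\mathbb Q^M$ be the subspace of vectors $x$ with $x_u=x_{u'}$ whenever $\ell(u)=\ell(u')$, and let $D=\Delta\cap\mathbb N^M$ be the \emph{diagonal set} of $\ell$. The indicator vectors $\chi_1,\dots,\chi_r$ of the label classes form a basis of $\Delta$, and $D=\mathbb N\{\chi_1,\dots,\chi_r\}$. In the applications $D$ parametrizes words that are trivial for an evident reason.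

We want to replace each $S_i\supseteq D$ by a subspace $V_i$, in such a way that a direction lying in all $V_i$ can be followed from some point of $D$ without leaving any $S_i$. Periods may be added but not subtracted, so the span of all periods is too large: for $S=\mathbb N\{\mathbf e_1+\mathbf e_2,\mathbf e_1\}=\{k_1\ge k_2\}$ and $D=\{k_1=k_2\}$ the periods span $\mathbb Q^2$, but no point $x+q\mathbf e_2$ with $x\in D$, $q\ge1$ lies in $S$. The remedy is to keep only the periods that points of $D$ use arbitrarily often.

\begin{lemma}[Perturbation]\label{lem:perturb}
Let $S_1,\dots,S_n\subseteq\mathbb N^M$ be stratified semilinear sets that contain $D$. There are finite stratified sets $Q_1,\dots,Q_n\subset\mathbb N^M$, with $\mathbb Q$-spans $V_1,\dots,V_n$, such that $\Delta\subseteq\bigcap_iV_i$, and such that for every $v\in\bigcap_iV_i$ there are $x\in D$ and an integer $q\ge1$ with $x+qv\in\bigcap_iS_i$.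
\end{lemma}

\begin{proof}
\emph{A full-dimensional piece of $D$.} Write each $S_i$ as a finite union of linear sets with stratified periods. Then $D$ is the union of the finitely many sets $D\cap P_1\cap\dots\cap P_n$, where $P_i$ runs over the linear sets that make up $S_i$. These sets are semilinear by Theorem~\ref{thm:GS}, so $D$ is a finite union of linear sets $E$, each contained in some $P_1\cap\dots\cap P_n$. The periods of $E$ are differences of points of $D$ and so lie in $\Delta$. Suppose that for every $E$ they span a proper subspace of $\Delta$. In the basis $\chi_1,\dots,\chi_r$, the set $D=\mathbb N^r$ is then covered by finitely many affine hyperplanes of $\mathbb Q^r$. The product of their defining affine functions is a nonzero polynomial that vanishes on $\mathbb N^r$, which is impossible. So there is a linear set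
\[
E=c_0+\mathbb N\{g_1,\dots,g_t\}\subseteq D\cap P_1\cap\dots\cap P_n
\]
with $g_1,\dots,g_t$ spanning $\Delta$. Write $P_i=c_i+\mathbb NR_i$ with $R_i$ stratified.

\emph{The periods that are used.} Fix $i$ and $j$. For every $T\in\mathbb N$ we have $c_0+Tg_j\in P_i$, so $c_0+Tg_j-c_i=\sum_{p\in R_i}a_p(T)p$ with $a_p(T)\in\mathbb N$. An infinite sequence in $\mathbb N$ has an infinite nondecreasing subsequence; passing to subsequences once for each $p\in R_i$, we find $T<T'$ with $a_p(T)\le a_p(T')$ for all $p$. Subtracting and dividing by $T'-T$ expresses $g_j$ as a combination of $R_i$ with nonnegative rational coefficients. Fix one such expression for each $i,j$, and let $Q_i\subseteq R_i$ be the set of periods that have a positive coefficient in the expression of at least one $g_j$. Then $Q_i$ is stratified, and $g_j\in V_i$ for all $j$, so $\Delta\subseteq V_i$. Summing over $j$ gives, for $y=g_1+\dots+g_t$ and each $i$,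
\[
y=\sum_{p\in Q_i}\mu_{i,p}\,p\qquad\text{with all }\mu_{i,p}>0\text{ rational}.
\]

\emph{The perturbation.} Let $v\in\bigcap_iV_i$. Clearing denominators, choose $q\ge1$ with $qv=\sum_{p\in Q_i}\beta_{i,p}\,p$ and $\beta_{i,p}\in\mathbb Z$ for all $i$. Choose $T\ge1$ such that all $T\mu_{i,p}$ are integers and all $T\mu_{i,p}+\beta_{i,p}\ge0$. Then $x=c_0+Ty$ lies in $E\subseteq D$. For each $i$,
\[
x+qv=c_0+\sum_{p\in Q_i}(T\mu_{i,p}+\beta_{i,p})\,p
\]
lies in $P_i\subseteq S_i$, because $c_0\in P_i$ and $P_i$ is closed under adding periods.
\end{proof}

Stratification played no part in this proof beyond being inherited by $Q_i$. It now determines the shape of the equations that define $V_i$. Two subsets $A,B$ of $\{1,\dots,M\}$ \emph{interleave} if, after possibly exchanging them, there are $a,a'\in A$ and $b,b'\in B$ with $a<b<a'<b'$.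

\begin{lemma}[Blocks]\label{lem:blocks}
Let $Q\subset\mathbb N^M$ be finite and stratified, with $\mathbb Q$-span $V$. Let $\Gamma$ be the graph on $\{1,\dots,M\}$ with an edge $\{u,u'\}$ whenever some $p\in Q$ has support $\{u,u'\}$, and call its connected components \emph{blocks}.
\begin{enumerate}
\item[(1)] Distinct blocks do not interleave.
\item[(2)] There are a set $\mathcal T$ of blocks, called \emph{tight}, and for each $C\in\mathcal T$ a form $\lambda_C(x)=\sum_{u\in C}\gamma_ux_u$ with all $\gamma_u\ne0$, such that $V=\{x:\lambda_C(x)=0\text{ for all }C\in\mathcal T\}$.
\end{enumerate}
\end{lemma}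

\begin{proof}
(1) Let $A\ne B$ be blocks and suppose $a<b<a'<b'$ with $a,a'\in A$ and $b,b'\in B$. We reduce first $A$ and then $B$ to a single edge. A path in $A$ from $a$ to $a'$ avoids $b$ and $b'$, starts outside the interval $[b,b']$ and ends in $(b,b')$. So it has an edge $\{a_1,a_2\}$ with $a_1\notin[b,b']$ and $a_2\in(b,b')$. Either $a_1<b<a_2<b'$ or $b<a_2<b'<a_1$; in both cases exactly one of $b,b'$ lies in the open interval $J$ with ends $a_1,a_2$. A path in $B$ from $b$ to $b'$ avoids $a_1$ and $a_2$, so it has an edge $\{b_1,b_2\}$ with $b_1\in J$ and $b_2$ outside the closure of $J$. The ends of the edges $\{a_1,a_2\}$ and $\{b_1,b_2\}$ alternate, so the corresponding elements of $Q$ violate stratification.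

(2) A nonzero $p\in Q$ has support a vertex or an edge of $\Gamma$, which lies in one block. So $V=\bigoplus_CV_C$, where $V_C\subseteq\mathbb Q^C$ is spanned by the $p\in Q$ supported in $C$. Let $\sum_{u\in C}\gamma_ux_u$ vanish on $V_C$. An edge $\{u,u'\}$ in $C$ comes from some $p=\alpha\mathbf e_u+\alpha'\mathbf e_{u'}$ with $\alpha,\alpha'>0$, and $\alpha\gamma_u+\alpha'\gamma_{u'}=0$. Thus $\gamma_{u'}$ is a fixed nonzero multiple of $\gamma_u$. Since $C$ is connected, one coefficient determines all others, and if one is zero then all are. So the annihilator of $V_C$ has dimension $0$ or $1$. In the first case $V_C=\mathbb Q^C$. In the second case call $C$ tight and let $\lambda_C$ span the annihilator; then $V_C$ is the kernel of $\lambda_C$ on $\mathbb Q^C$.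
\end{proof}

For the set $R$ of Example~\ref{ex:sum} the graph is the path $4,1,3,2$; there is one block, and it is tight with form $x_1+x_2-x_3-x_4$. For the nested set $\{\mathbf e_1+\mathbf e_4,\mathbf e_2+\mathbf e_3\}$ there are two tight blocks and two equations. The next proposition is all that later sections use. Its part (b) brings in the labeling: an equation that holds on $D$ cannot involve a coordinate without involving another one with the same label.

\begin{proposition}\label{prop:tool}
Let $D\subseteq\mathbb N^M$ be the diagonal set of a labeling $\ell$, and let $S_1,\dots,S_n$ be stratified semilinear sets that contain $D$. There are families $\mathcal T_1,\dots,\mathcal T_n$ of nonempty subsets of $\{1,\dots,M\}$ and, for each $i$ and $C\in\mathcal T_i$, a linear form $\lambda_{i,C}$ in the coordinates $x_u$, $u\in C$, such that: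
\begin{enumerate}
\item[(a)] distinct members of $\mathcal T_i$ are disjoint and do not interleave;
\item[(b)] if $u\in C\in\mathcal T_i$, there is $u'\in C$ with $u'\ne u$ and $\ell(u')=\ell(u)$;
\item[(c)] if $v\in\mathbb Q^M$ and $\lambda_{i,C}(v)=0$ for all $i$ and all $C\in\mathcal T_i$, there are $x\in D$ and an integer $q\ge1$ with $x+qv\in\bigcap_iS_i$.
\end{enumerate}
\end{proposition}

\begin{proof}
Take $Q_i,V_i$ from Lemma~\ref{lem:perturb}, and let $\mathcal T_i$ be the set of tight blocks of $Q_i$, with the forms of Lemma~\ref{lem:blocks}. Then (a) is Lemma~\ref{lem:blocks}(1), and (c) holds because the hypothesis says $v\in\bigcap_iV_i$. For (b), the indicator vector $\chi$ of the label class of $u$ lies in $\Delta\subseteq V_i$, so $0=\lambda_{i,C}(\chi)=\sum\gamma_{u'}$, the sum over all $u'\in C$ with $\ell(u')=\ell(u)$. The term $\gamma_u$ is nonzero, so it is not the only term.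
\end{proof}

The argument of Section~\ref{sec:Z2} now extends to any number of stacks.

\begin{proposition}\label{prop:rank}
If $n\ge1$ and $\mathbb Z^k$ is $n$-CF, then $k\le n$.
\end{proposition}

\begin{proof}
Let $k\ge1$, let $a_1,\dots,a_k$ be a basis, and let $\mathrm{WP}(\mathbb Z^k)=L_1\cap\dots\cap L_n$ with $L_i$ context-free. For $\kappa\in\mathbb N^{2k}$ put $W(\kappa)=a_1^{\kappa_1}\cdots a_k^{\kappa_k}a_1^{-\kappa_{k+1}}\cdots a_k^{-\kappa_{2k}}$ and $S_i=\{\kappa:W(\kappa)\in L_i\}$. The sets $S_i$ are stratified semilinear by Lemma~\ref{lem:exp}, and $\bigcap_iS_i$ equals the diagonal set $D$ of the labeling $\ell(j)=\ell(k+j)=j$. Apply Proposition~\ref{prop:tool}. By (b), each member of $\mathcal T_i$ contains $j$ and $k+j$ for some $j\le k$. Two distinct members are disjoint, so they would contain $j,k+j$ and $j',k+j'$ with, say, $j<j'$; then $j<j'<k+j<k+j'$, against (a). So $|\mathcal T_i|\le1$, and the common kernel $V$ of all forms has dimension at least $2k-n$. For $v\in V$, part (c) gives $x\in D$ and $q\ge1$ with $x+qv\in D$, so $v\in\Delta$. Hence $2k-n\le\dim\Delta=k$.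
\end{proof}

\section{Free subsemigroups and uncoverable laws}\label{sec:main}

The proof of Proposition~\ref{prop:rank} used commutativity to produce trivial words, and independence of the $a_j$ to know that the perturbed word is not trivial. In a solvable group a law will play the first role and a free subsemigroup the second. If $a,b$ generate a free subsemigroup of rank $2$ and $K\ge1$, put
\[
w(k)=a^{k_1}b\,a^{k_2}b\cdots a^{k_K}b\qquad(k\in\mathbb N^K).
\]
Different $k$ give different nonempty positive words, so $k\mapsto w(k)$ is an injective map $\mathbb N^K\to G$. We write $w(k)^{-1}$ as $b^{-1}a^{-k_K}\cdots b^{-1}a^{-k_1}$.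

A new difficulty appears. In $w(k)w(k')^{-1}$ the matching exponents $k_j,k'_j$ are nested, and in a free group one stack checks all $K$ equations $k_j=k_j'$. So the number of tight blocks per stack is no longer bounded independently of $K$, and a global dimension count fails. The smallest case shows what replaces it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill (0,0) circle (2pt) (1,0) circle (2pt) (2.5,0) circle (2pt) (3.5,0) circle (2pt)
      (5,0) circle (2pt) (6,0) circle (2pt) (7.5,0) circle (2pt) (8.5,0) circle (2pt);
\draw[thick] (0,0) to[bend left=55] (6,0);
\draw[thick] (1,0) to[bend left=55] (5,0);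
\draw[thick,dashed] (2.5,0) to[bend left=55] (8.5,0);
\draw[thick,dashed] (3.5,0) to[bend left=55] (7.5,0);
\node[below] at (0,-0.05) {$1$}; \node[below] at (1,-0.05) {$2$};
\node[below] at (2.5,-0.05) {$1$}; \node[below] at (3.5,-0.05) {$2$};
\node[below] at (5,-0.05) {$2$}; \node[below] at (6,-0.05) {$1$};
\node[below] at (7.5,-0.05) {$2$}; \node[below] at (8.5,-0.05) {$1$};
\node at (0.5,-0.95) {$x$}; \node at (3,-0.95) {$y$};
\node at (5.5,-0.95) {$x^{-1}$}; \node at (8,-0.95) {$y^{-1}$};
\end{tikzpicture}
\caption{The eight exponents in $xyx^{-1}y^{-1}$ when $x$ and $y$ are replaced by words with two exponents each. Arcs join exponents that must agree. The solid arcs are nested, and so are the dashed arcs, but every solid arc crosses every dashed arc.}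
\label{fig:arcs}
\end{figure}

\begin{example}\label{ex:FF}
Let $G=F\times F'$ with $F$ free on $a,b$ and $F'$ free on $a',b'$. Take $K=2$, define $w'$ like $w$ with $a',b'$, and consider
\[
W(k)=w(k^{(1)})\,w'(k^{(2)})\,w(k^{(3)})^{-1}\,w'(k^{(4)})^{-1},\qquad k^{(s)}\in\mathbb N^2 .
\]
Index the eight exponents by $(s,j)$, call $\{(s,1),(s,2)\}$ the $s$-th segment, and label $(s,j)$ by $j$ and the parity of $s$. Then $W(k)$ is trivial exactly when $k\in D$; see Figure~\ref{fig:arcs}. Two stacks check this, one for each pair of segments $\{1,3\}$ and $\{2,4\}$. Suppose that one stack were enough, and apply Proposition~\ref{prop:tool} with $n=1$ and $S_1=D$. Say that $C\in\mathcal T_1$ has type $\{s,s+2\}$ if it contains $(s,j)$ and $(s+2,j)$ for some $j$. By (b), if $C$ meets segment $s$ it has the type that contains $s$. If some type does not occur, no form involves a segment $s$ of that type. If both types occur, then by (a) any member of type $\{1,3\}$ equals any member of type $\{2,4\}$, so $\mathcal T_1$ has one member and segment $s=1$ is subject to one equation. In both cases some $z\ne0$ supported on segment $s$ is killed by all forms. By (c), $x+qz\in D$ for some $x\in D$ and $q\ge1$, which is absurd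 since $z\notin\Delta$. (That $G$ is not $1$-CF also follows from $\mathbb Z^2\le G$; the point here is the argument.)
\end{example}

The lesson is that one stack may join a pair of segments by many blocks, but that two pairs of segments treated in this way do not cross. With $n$ stacks we need a law in which $n$ noncrossing systems of pairs always miss a segment.

\begin{definition}
Let $v=x_{\pi(1)}^{\epsilon_1}\cdots x_{\pi(m)}^{\epsilon_m}$, with $m\ge1$ and $\epsilon_s=\pm1$, be a word in variables $x_1,x_2,\dots$, not necessarily reduced. A \emph{pair} of $v$ is a set $\{s,s'\}$ of positions with $s\ne s'$ and $\pi(s)=\pi(s')$. Pairs $\{s,s'\}$ and $\{t,t'\}$ \emph{cross} if they interleave, and a set of pairs is \emph{noncrossing} if no two of its members cross. The word $v$ is \emph{$n$-uncoverable} if for all noncrossing sets of pairs $B_1,\dots,B_n$ some position $s\in\{1,\dots,m\}$ lies in no pair of $B_1\cup\dots\cup B_n$. The word $v$ is a \emph{law} of $G$ if it represents the identity under every substitution of elements of $G$ for its variables.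
\end{definition}

For example, $xyx^{-1}y^{-1}$ has the two crossing pairs $\{1,3\}$ and $\{2,4\}$; it is $1$-uncoverable and not $2$-uncoverable.

\begin{theorem}\label{thm:main}
Let $n\ge1$ and let $G$ be an $n$-CF group that satisfies an $n$-uncoverable law. Then $G$ has no free subsemigroup of rank $2$.
\end{theorem}

\begin{proof}
Suppose that $a,b$ generate a free subsemigroup of rank $2$. Let $v=x_{\pi(1)}^{\epsilon_1}\cdots x_{\pi(m)}^{\epsilon_m}$ be the law, let $K=n(m-1)+1$, and let $\mathrm{WP}(G)=L_1\cap\dots\cap L_n$ with $L_i$ context-free.

\emph{The words.} For $k=(k^{(1)},\dots,k^{(m)})$ with $k^{(s)}\in\mathbb N^K$ put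
\[
W(k)=w(k^{(1)})^{\epsilon_1}\cdots w(k^{(m)})^{\epsilon_m}.
\]
Index the $M=mK$ coordinates of $k$ by $(s,j)$ with $1\le s\le m$, $1\le j\le K$, and order them by their place in $W(k)$. The order within the $s$-th segment $I_s=\{s\}\times\{1,\dots,K\}$ depends on $\epsilon_s$, but we only use that $I_s$ precedes $I_t$ when $s<t$. The word $W(k)$ has the form required in Lemma~\ref{lem:exp}, with each $A_u$ a word for $a$ or $a^{-1}$. So $S_i=\{k:W(k)\in L_i\}$ is stratified semilinear, and $\bigcap_iS_i$ is the set of $k$ for which $W(k)$ is trivial in $G$. Let $\ell(s,j)=(\pi(s),j)$. Its diagonal set $D$ consists of the $k$ with $k^{(s)}=k^{(s')}$ whenever $\pi(s)=\pi(s')$. For such $k$ the element $W(k)$ is a value of $v$, so $D\subseteq\bigcap_iS_i$ because $v$ is a law. Take $\mathcal T_i$ and $\lambda_{i,C}$ from Proposition~\ref{prop:tool}.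

\emph{Pairs joined more than once do not cross.} For a pair $\rho=\{s,s'\}$ of $v$ let $\mathcal T_i(\rho)$ be the set of $C\in\mathcal T_i$ that contain both $(s,j)$ and $(s',j)$ for some $j$, and let $B_i=\{\rho:|\mathcal T_i(\rho)|\ge2\}$. Let $\rho=\{s,s'\}$ and $\tau=\{t,t'\}$ be pairs with $s<t<s'<t'$. If $C\in\mathcal T_i(\rho)$ contains $(s,j),(s',j)$ and $C'\in\mathcal T_i(\tau)$ contains $(t,j'),(t',j')$, then $(s,j)<(t,j')<(s',j)<(t',j')$, so $C=C'$ by (a). Hence if $\mathcal T_i(\rho)$ and $\mathcal T_i(\tau)$ are both nonempty, every member of one equals every member of the other, and both have exactly one member. So $\rho$ and $\tau$ do not both lie in $B_i$, and $B_i$ is noncrossing. (The set of pairs with $\mathcal T_i(\rho)\neq\emptyset$ would not do: as in Example~\ref{ex:sum}, one block can serve two crossing pairs.)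

\emph{A segment with few equations.} Since $v$ is $n$-uncoverable, some position $s$ lies in no pair of $B_1\cup\dots\cup B_n$. Let $C\in\mathcal T_i$ contain some $(s,j)$. By (b) it contains another coordinate with label $(\pi(s),j)$, which is of the form $(s',j)$ with $s'\ne s$ and $\pi(s')=\pi(s)$. So $C\in\mathcal T_i(\{s,s'\})$, and this set has only one member because $\{s,s'\}\notin B_i$. There are at most $m-1$ choices of $s'$, so at most $m-1$ members of $\mathcal T_i$ meet $I_s$. Let $Z\cong\mathbb Q^K$ be the space of vectors supported on $I_s$. A form $\lambda_{i,C}$ with $C\cap I_s=\emptyset$ vanishes on $Z$, and there are at most $n(m-1)<K$ other forms. So some $z\in Z$, $z\ne0$, is killed by all forms.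

\emph{The contradiction.} By (c) there are $x\in D$ and $q\ge1$ with $x'=x+qz\in\bigcap_iS_i$. Both $W(x)$ and $W(x')$ are trivial in $G$, and their factors agree except for the $s$-th. Canceling the common factors gives $w(x^{(s)})=w(x'^{(s)})$ in $G$. But $x^{(s)}$ and $x'^{(s)}$ are different points of $\mathbb N^K$, which contradicts the injectivity of $w$.
\end{proof}

Unlike in Proposition~\ref{prop:rank}, we do not know the set $\bigcap_iS_i$, which may be much larger than $D$. This is why the perturbation has to be confined to one segment: then injectivity of $w$ alone decides that it destroys triviality.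

\begin{remark}
Uncoverability cannot be dropped. The free group of rank $2$ is $1$-CF, contains a free subsemigroup of rank $2$, and satisfies every word $v$ that freely reduces to the empty word. Such a $v$ is not $1$-uncoverable: the pairs of positions that cancel in a fixed reduction cover all positions, and they do not cross, because two letters cancel only after all letters between them have canceled among themselves.
\end{remark}

\section{Constructing uncoverable laws}\label{sec:laws}

We find uncoverable laws for abelian groups and for groups of finite exponent, and then show that they compose along extensions. Uncoverability is not affected by renaming variables. Nor is it affected by passing to the formal inverse $v^{-1}=x_{\pi(m)}^{-\epsilon_m}\cdots x_{\pi(1)}^{-\epsilon_1}$, since $s\mapsto m+1-s$ preserves pairs and crossings. For words $v(x_1,\dots,x_r)$ and $v'(z_1,\dots,z_t)$ let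
\[
v\circ v'=v\bigl(v'(z^{(1)}),\dots,v'(z^{(r)})\bigr),
\]
where $z^{(1)},\dots,z^{(r)}$ are disjoint $t$-tuples of variables and $x_i^{-1}$ is replaced by the formal inverse of $v'(z^{(i)})$.

\begin{lemma}\label{lem:uncov}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] The word $x_1x_2\cdots x_{n+1}\,x_1^{-1}x_2^{-1}\cdots x_{n+1}^{-1}$ is $n$-uncoverable.
\item[(b)] For $e\ge1$, the word $(x_1x_2\cdots x_r)^e$ is $n$-uncoverable if $r>n\binom e2$.
\item[(c)] If $v$ and $v'$ are $n$-uncoverable, then so is $v\circ v'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $B_1,\dots,B_n$ be noncrossing sets of pairs of the word in question.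

(a) The pairs are $\{j,n+1+j\}$ for $1\le j\le n+1$, and any two cross, since $j<j'<n+1+j<n+1+j'$ for $j<j'$. So $|B_i|\le1$, and one of the $n+1$ pairs lies in no $B_i$; its positions are uncovered.

(b) Every pair joins the letter $x_j$ in one copy $\sigma$ of $x_1\cdots x_r$ to the letter $x_j$ in a later copy $\sigma'$. For fixed $\sigma<\sigma'$ and $j<j'$, the letters $x_j,x_{j'}$ in copy $\sigma$ and $x_j,x_{j'}$ in copy $\sigma'$ occur in this order, so the two pairs cross. Hence $|B_i|\le\binom e2$. Each pair involves one variable, so at most $n\binom e2<r$ variables are involved, and any position of another variable is uncovered.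

(c) Let $v=x_{\pi(1)}^{\epsilon_1}\cdots x_{\pi(m)}^{\epsilon_m}$. Then $v\circ v'$ is a concatenation of $m$ segments, the $s$-th being $v'(z^{(\pi(s))})^{\epsilon_s}$. Let $\bar B_i$ be the set of all $\{s,s'\}$ with $s\ne s'$ such that some pair in $B_i$ joins segment $s$ to segment $s'$. The tuples $z^{(j)}$ are disjoint, so $\pi(s)=\pi(s')$ and $\{s,s'\}$ is a pair of $v$. If $\{s,s'\},\{t,t'\}\in\bar B_i$ had $s<t<s'<t'$, the pairs of $B_i$ that they come from would have their ends in four segments in this order and would cross. So $\bar B_i$ is noncrossing, and since $v$ is $n$-uncoverable some $s$ lies in no pair of any $\bar B_i$. Thus a pair of $B_i$ with one end in segment $s$ has both ends there. These pairs form, for each $i$, a noncrossing set of pairs of the $n$-uncoverable word $v'(z^{(\pi(s))})^{\epsilon_s}$, so some position of segment $s$ lies in none of them, and hence in no pair of any $B_i$.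
\end{proof}

\begin{lemma}\label{lem:laws}
Let $n\ge1$. A group with a finite series $1=G_0\trianglelefteq\dots\trianglelefteq G_l=G$ whose factors are abelian or of finite exponent satisfies an $n$-uncoverable law. For each $d\ge1$ there is one $n$-uncoverable word that is a law of all solvable groups of derived length at most $d$.
\end{lemma}

\begin{proof}
If $N\trianglelefteq H$, $v$ is a law of $N$ and $v'$ is a law of $H/N$, then $v\circ v'$ is a law of $H$: the values of $v'$ on $H$ lie in $N$, and $v$ vanishes on $N$. Abelian groups satisfy the word $u$ in Lemma~\ref{lem:uncov}(a), and groups of exponent dividing $e$ satisfy the word in Lemma~\ref{lem:uncov}(b). The trivial group $G_0$ satisfies $v_0=x$, which is $n$-uncoverable because it has no pairs. If $G_{i-1}$ satisfies the $n$-uncoverable law $v_{i-1}$ and $v'$ is one of the two words above that is a law of $G_i/G_{i-1}$, then $v_i=v_{i-1}\circ v'$ is a law of $G_i$, and it is $n$-uncoverable by Lemma~\ref{lem:uncov}(c). A solvable group of derived length at most $d$ has the series $1=G^{(d)}\trianglelefteq\dots\trianglelefteq G^{(1)}\trianglelefteq G$ of derived subgroups, with $d$ abelian factors; here $v'=u$ at each step, and $v_d$ depends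 only on $n$ and $d$.
\end{proof}

For $n=1$ and $d=2$ the law is the $16$-letter word $[[x_1,x_2],[x_3,x_4]]$, written out with $[x,y]=xyx^{-1}y^{-1}$. Lemma~\ref{lem:laws} with $d=2$ and Theorem~\ref{thm:main} already show that the group of Example~\ref{ex:affine} is not $n$-CF for any $n$.

\section{Proofs of the theorems and two corollaries}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:C}]
Let $G$ be finitely generated, and either solvable or elementary amenable with a series as in Theorem~\ref{thm:C}. The implication (iii)$\Rightarrow$(ii) is part of (F1), and (ii)$\Rightarrow$(i) holds because one-counter languages are context-free.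

Assume (i). By Lemma~\ref{lem:laws}, $G$ satisfies an $n$-uncoverable law, so by Theorem~\ref{thm:main} it has no free subsemigroup of rank $2$. By (F3) in the solvable case and by (F4) in the other case, $G$ has a nilpotent subgroup $N$ of finite index. A subgroup of finite index in a finitely generated group is finitely generated, so $N$ is $n$-CF by Lemma~\ref{lem:sub}, and it is virtually abelian by (F2). Therefore $G$ is virtually abelian, say of rank $k$. It contains $\mathbb Z^k$, which is $n$-CF by Lemma~\ref{lem:sub}, and $k\le n$ by Proposition~\ref{prop:rank}. This is (iii).

For the last sentence of Theorem~\ref{thm:C}, let $G$ have a solvable subgroup of finite index. The intersection $N$ of its finitely many conjugates is a solvable normal subgroup of finite index. The derived series of $N$ followed by $N\trianglelefteq G$ has abelian factors and one finite factor, which has finite exponent. Being built from abelian and finite groups by extensions, $G$ is elementary amenable.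
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A group is poly-CF if and only if (i) holds for some $n\ge1$, and a finitely generated group is virtually abelian if and only if (iii) holds for some $n\ge1$. Apply Theorem~\ref{thm:B}.
\end{proof}

Solvability enters twice: it supplies the law, and it supplies the dichotomy (F3). Theorem~\ref{thm:C} separates the two uses, the series giving the law and elementary amenability giving (F4). The nilpotent side of the dichotomy rests on (F2) and is not reproved here.

\begin{corollary}\label{cor:D}
Let $n\ge1$ and let $G$ be any $n$-CF group. Every finitely generated virtually solvable subgroup of $G$ is virtually abelian of rank at most $n$. Hence every solvable subgroup of $G$, finitely generated or not, is locally (virtually abelian of rank at most $n$), that is, all its finitely generated subgroups are virtually abelian of rank at most $n$.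
\end{corollary}

\begin{proof}
Finitely generated subgroups of $G$ are $n$-CF by Lemma~\ref{lem:sub}; apply Theorem~\ref{thm:C}. Subgroups of solvable groups are solvable, which gives the second statement.
\end{proof}

\begin{corollary}\label{cor:E}
A finitely generated linear group over a field that contains no nonabelian free subgroup has a poly-CF word problem if and only if it is virtually abelian.
\end{corollary}

\begin{proof}
By the Tits alternative \cite{Ti}, a finitely generated linear group over a field contains a nonabelian free subgroup or is virtually solvable. So Theorem~\ref{thm:C} applies to our group for every $n\ge1$, and we conclude as in the proof of Theorem~\ref{thm:A}.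
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ch} Chou, \emph{Elementary amenable groups}, Illinois J. Math. 24 (1980).

\bibitem{Gi} Ginsburg, \emph{The Mathematical Theory of Context-Free Languages}, 1966.

\bibitem{GS} Ginsburg and Spanier, \emph{Bounded ALGOL-like languages}, Trans. AMS 113 (1964).

\bibitem{StAndrews} \emph{Groups St Andrews 2013}, \texttt{http://filedata.store/files/ebooks\_5mb/}\allowbreak\texttt{k6l1q.Groups.St.Andrews.2013.pdf}.

\bibitem{Ro} Rosenblatt, \emph{Invariant measures and growth conditions}, Trans. AMS 193 (1974).

\bibitem{Ti} J. Tits, \emph{Free subgroups in linear groups}, J. Algebra 20 (1972).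

\end{thebibliography}
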